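\title{Definable valuations on dependent fields with a multiplicative subgroup of prime index}

\begin{abstract}
Let $F$ be an infinite dependent (NIP) field with a definable multiplicative subgroup of prime index $p$, and assume that $-1$ is a square in $F$ if $p=2$. We prove that $F$ has a nontrivial definable valuation ring. It follows that an infinite dependent field $K$ has a nontrivial definable valuation as soon as $1<(L^\times:(L^\times)^p)<\infty$ for one finite extension $L/K$ and one prime $p$, with $\sqrt{-1}\in L$ if $p=2$. This confirms a conjecture on definable valuations on dependent fields. Among infinite dependent fields for which all these indices are finite, exactly the algebraically closed and the real closed fields have no nontrivial definable valuation. The proof uses a finitely additive measure invariant under affine maps to read off from the subgroup an ideal of infinitesimals in an elementary extension.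
\end{abstract}

\section{Introduction}\label{sec:intro}

Fields are regarded as structures in the language of rings $\mathcal L_{\mathrm{ring}}=(0,1;+,\cdot,-)$. A formula $\varphi(x;\underline y)$, with $x$ a single variable, has the \emph{independence property} in a theory $T$ if there are a model $M$ of $T$, elements $a_i\in M$ ($i\in\mathbb N$) and tuples $\underline b_W$ from $M$ ($W\subseteq\mathbb N$) such that $M\models\varphi(a_i;\underline b_W)$ if and only if $i\in W$. The theory $T$ is \emph{dependent}, or \emph{NIP}, if no such formula has the independence property, and a field $K$ is dependent if its complete theory $\operatorname{Th}(K)$ is. Dependence says that a definable family of sets cannot cut out all subsets of arbitrarily large finite sets.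

A \emph{valuation ring} of a field $K$ is a subring $O\subseteq K$ such that $x\in O$ or $x^{-1}\in O$ for every $x\in K^\times$; it is \emph{nontrivial} if $O\ne K$. Valuation rings correspond to valuations up to equivalence, and nontrivial rings to nontrivial valuations. The ring $O$, or its valuation, is \emph{definable} if $O=\{x\in K: K\models\varphi(x)\}$ for a formula $\varphi$ in one free variable, with parameters from $K$ allowed.

Which dependent fields have a nontrivial definable valuation? The simplest definable sets that a field offers are the groups $(L^\times)^p$ of $p$-th powers in its finite extensions $L$, and three examples show what they can encode. In an algebraically closed field every element is a $p$-th power, and there is no nontrivial definable valuation. In a real closed field the only index $(L^\times:(L^\times)^p)$ different from $1$ is $(K^\times:(K^\times)^2)=2$; the squares define the order, and again there is no nontrivial definable valuation. (Both facts are proved in Section~\ref{sec:BC}.) In $\mathbb C((t))$ an element $x\neq 0$ is a $p$-th power exactly when $p$ divides its $t$-adic valuation,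 so the index is $p$, and the valuation ring $\mathbb C[[t]]$ is the set of $x$ for which $1+tx^p$ is a nonzero $p$-th power. One is led to guess that in a dependent field a proper subgroup of powers of finite index comes from an order or from a valuation, and that $\sqrt{-1}$ excludes the order. The following conjecture is posed in \cite{problem}.

\medskip
\noindent\textbf{Conjecture.} \emph{Let $K$ be an infinite dependent field with $\sqrt{-1}\in K$. Assume that $(L^\times:(L^\times)^p)<\infty$ for all finite extensions $L/K$ and all primes $p$, and that $(L^\times:(L^\times)^p)>1$ for some finite extension $L/K$ and some prime $p$. Then $K$ admits a nontrivial definable valuation.}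
\medskip

Recall that $K$ is \emph{stable} if there is no formula $\varphi(\underline x;\underline y)$ with tuples $\underline a_i,\underline b_j$ ($i,j\in\mathbb N$) in a model of $\operatorname{Th}(K)$ such that $\varphi(\underline a_i;\underline b_j)$ holds exactly when $i<j$. It is known that a field as in the conjecture is neither real closed nor stable; we shall not use this. The conjecture asks for a specific source of instability: if $O$ is a nontrivial definable valuation ring and $s\ne0$ lies in its maximal ideal, then $s^i/s^j\notin O$ exactly when $i<j$.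

We prove the conjecture in a stronger form. One pair $(L,p)$ suffices, and for odd $p$ no hypothesis on $\sqrt{-1}$ is needed. The core is a statement about a single subgroup. In it, $F$ may carry extra structure: $F$ is a structure in a language containing $\mathcal L_{\mathrm{ring}}$, and dependence and definability refer to that language.

\begin{theorem}\label{thm:A}
Let $F$ be an infinite field, possibly with extra structure, whose theory is dependent. Let $G\le F^\times$ be a subgroup of prime index $p$ that is definable with parameters; if $p=2$, assume that $-1$ is a square in $F$. Then some nontrivial valuation ring of $F$ is definable with parameters.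
\end{theorem}

\begin{theorem}\label{thm:B}
Let $K$ be an infinite dependent field, $L/K$ a finite extension and $p$ a prime with $1<(L^\times:(L^\times)^p)<\infty$; if $p=2$, assume that $\sqrt{-1}\in L$. Then $K$ admits a nontrivial definable valuation.
\end{theorem}

Theorem~\ref{thm:B} contains the conjecture, since $\sqrt{-1}\in K$ gives $\sqrt{-1}\in L$.

\begin{theorem}\label{thm:C}
Let $K$ be an infinite dependent field with $(L^\times:(L^\times)^p)<\infty$ for all finite extensions $L/K$ and all primes $p$. Then $K$ admits a nontrivial definable valuation if and only if $K$ is neither algebraically closed nor real closed.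
\end{theorem}

The condition on $-1$ in Theorems~\ref{thm:A} and~\ref{thm:B} cannot be dropped for $p=2$: the field $\mathbb R$ is infinite and dependent, $(\mathbb R^\times:(\mathbb R^\times)^2)=2$, and $\mathbb R$ has no nontrivial definable valuation.

Section~\ref{sec:example} describes the four steps of the proof of Theorem~\ref{thm:A} and carries them out by hand for $\mathbb C((t))$. Section~\ref{sec:prelim} collects the facts about dependence and about rings that are used. Sections~\ref{sec:measure}--\ref{sec:definable} prove Theorem~\ref{thm:A}, and Section~\ref{sec:BC} deduces Theorems~\ref{thm:B} and~\ref{thm:C}.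

\section{The method, worked out for Laurent series}\label{sec:example}

Let $G\le F^\times$ be as in Theorem~\ref{thm:A}. If $G$ comes from a valuation with maximal ideal $\mathfrak m$, in the sense that $1+\mathfrak m\subseteq G$, then small perturbations do not change the coset of an element. We want to reverse this and call $z$ small if $1+z$ lies in $G$ for a robust reason, namely if $1+\theta z\in G$ for all scalars $\theta$. Inside $F$ this defines only $z=0$, because for $z\neq0$ the elements $1+\theta z$ run through all of $F$. So the scalars and the small elements must live in different fields. We take elementary extensions $F\preceq k\prec\Omega$, write $G$ also for the subgroup of $\Omega^\times$ defined by the same formula, and proceed in four steps.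

\begin{enumerate}
\item[(1)] Show that $I=\{z\in\Omega: 1+\theta z\in G\text{ for all }\theta\in k\}$ is a nonzero $k$-subspace of $\Omega$ (Sections~\ref{sec:measure} and~\ref{sec:I}).
\item[(2)] Show that $R=\{r\in\Omega: rI\subseteq I\}$ is an intersection of finitely many nontrivial valuation rings of $\Omega$, with Jacobson radical $I$ (Section~\ref{sec:R}).
\item[(3)] The definition of $R$ quantifies over $k$, which is not a definable subset of $\Omega$. Replace $k$ by a finite set $C$ of test elements, let $V$ be the set of $x$ for which all $x+c$ ($c\in C$) are nonzero and lie in one coset of $G$, and let $E=\{a:a+V=V\}$. Show that the definable additive group $E$ lies between a nonzero ideal of $R$ and $R$ (Section~\ref{sec:E}).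
\item[(4)] Build a definable ring from the multipliers of $E$, localize it to get a definable valuation ring of $\Omega$, and descend to $F$ (Section~\ref{sec:definable}).
\end{enumerate}

\begin{example}\label{ex:laurent}
Let $F=\mathbb C((t))$ with $t$-adic valuation $v$, and let $G=(F^\times)^p$. Every $x\ne0$ is of the form $ct^{n}(1+y)$ with $c\in\mathbb C^\times$ and $y\in t\mathbb C[[t]]$, and $c$ and $1+y$ are $p$-th powers (the latter by the binomial series). Hence $G=\{x:p\mid v(x)\}$. The ring $\mathbb C[[t]]$ is defined by $1+tx^p\in G$: if $v(x)\ge0$ then $v(1+tx^p)=0$, and if $v(x)<0$ then $v(1+tx^p)=1+pv(x)$. So $v$ extends to every elementary extension $\Omega$, with valuation ring $O$, maximal ideal $\mathfrak m$ and value group $\Gamma$; there $1=v(t)$ is still the least positive element, $1\notin p\Gamma$, and $G=\{x:v(x)\in p\Gamma\}$. Let $F\preceq k\prec\Omega$ be such that some $z\in\Omega^\times$ has $v(z)>v(\kappa)$ for all $\kappa\in k^\times$.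

\emph{Step 1.} We claim that $I=\{z:v(\theta z)>0\text{ for all }\theta\in k^\times\}$. If $v(\theta z)>0$ then $v(1+\theta z)=0$, so $1+\theta z\in G$. If $v(\theta z)\le0$ for some $\theta\in k^\times$, then $1+t^{-1}\theta z$ and $1+t^{-2}\theta z$ have values $v(\theta z)-1$ and $v(\theta z)-2$, which differ by $1$ and so do not both lie in $p\Gamma$.

\emph{Step 2.} The ring $O_1=\{x:v(x)\ge v(\kappa)\text{ for some }\kappa\in k^\times\}$ contains $O$, so it is a valuation ring, and its maximal ideal is $I$. It equals $R$: elements of $O_1$ preserve $I$, and if $r\notin O_1$ then $r^{-1}\in I$ and $r\cdot r^{-1}=1\notin I$. The ring $R$ is not definable. Indeed, in $F$ every set that contains $\mathbb C[[t]]$ and is closed under multiplication by $t^{-1}$ is all of $F$; for definable sets this transfers to $\Omega$, whereas $R$ contains $O$, is closed under $t^{-1}$, and is not $\Omega$.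

\emph{Step 3.} Take $C=\{0,1,t,1+t\}$. If $v(x)<0$, the four elements $x+c$ have value $v(x)$, so $x\in V$. If $v(x)=0$ and $x\notin-1+\mathfrak m$, they have value $0$, so $x\in V$. If $x\in\mathfrak m$, then $v(x+1)=0$, so $x\in V$ would require $v(x),v(x+t)\in p\Gamma$; but then $v(x)>1$ and $v(x+t)=1$, which is impossible. If $x\in-1+\mathfrak m$, then $v(x)=0$ and the same argument applies to $x+1$ and $x+1+t$. So $V$ is the complement of $\mathfrak m\cup(-1+\mathfrak m)$. A translation preserving this set sends $0$ into it, so it is a translation by an element of $\mathfrak m$ or of $-1+\mathfrak m$, and the latter sends $-1$ into $-2+\mathfrak m$, outside the set. Hence $E=\mathfrak m$, and $I\subseteq E\subseteq R$.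

\emph{Step 4.} The multipliers $\{r:rE\subseteq E\}$ form the ring $O$. The construction has recovered the $t$-adic valuation from $G$.
\end{example}

\begin{example}\label{ex:real}
Let $F=\mathbb R$ and let $G$ be the group of positive elements. Then $I$ consists of the $z$ with $|z|<\kappa$ for all positive $\kappa\in k$, and, if $I\neq0$, the ring $R$ is the convex hull of $k$ in $\Omega$, a valuation ring with maximal ideal $I$. Steps 1 and 2 go through. But for every finite nonempty $C$ the set $V$ is the complement of the bounded interval $[-\max C,-\min C]$, so $E=0$. The hypothesis on $-1$ must therefore enter in Step 3, and it enters nowhere else.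
\end{example}

In both examples the valuation or the order was available from the start. In general only dependence is, and already the closure of $I$ under addition needs an argument.

\section{Preliminaries}\label{sec:prelim}

\subsection{Consequences of dependence}

From now until the end of Section~\ref{sec:definable}, $F$, $G$ and $p$ are as in Theorem~\ref{thm:A}. We write $[n]=\{1,\dots,n\}$ and $A=F^\times/G$, a group of order $p$. In an elementary extension $F^*$ of $F$, the letter $G$ denotes the subgroup defined by the same formula. The statement that $p$ given elements of $F$ represent the cosets of $G$ is first order, so it holds in $F^*$, and we identify $(F^*)^\times/G$ with $A$. We write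
\[
x\sim x'\ \text{ if } x,x'\ne0\text{ and }xG=x'G,\qquad x\not\sim x'\ \text{ if } x,x'\ne0\text{ and }xG\neq x'G .
\]

A formula $\varphi(v;\underline y)$ \emph{shatters} $v_1,\dots,v_n$ if for each $W\subseteq[n]$ there is $\underline b_W$ such that $\varphi(v_i;\underline b_W)$ holds exactly for $i\in W$. By compactness, if $\varphi$ does not have the independence property, there is a bound on the number of elements that it shatters in models of $\operatorname{Th}(F)$. The same holds for formulas with parameters, since the parameters can be absorbed into $\underline y$. The Sauer--Shelah lemma says: if $\varphi$ shatters no $d+1$ elements, then for any $v_1,\dots,v_n$ there are at most $\sum_{i\le d}\binom ni\le(n+1)^d$ sets of the form $\{i:\varphi(v_i;\underline b)\}$. Two formulas will recur: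
\[
\Phi(v;x,g):\ g\ne0\ \wedge\ v+x\in gG,\qquad\qquad \psi(v;y):\ 1+vy\in G .
\]
Dependence is used in two forms besides direct shattering: a polynomial bound, and a bound on irredundant intersections of subgroups.

\begin{lemma}\label{lem:rows}
There is an integer $e$ with the following property. Let $F^*\succeq F$ and $t_1,\dots,t_n\in F^*$. For $m\in F^*$ with $m+t_i\ne0$ for all $i$, call $((m+t_i)G)_{i\le n}\in A^n$ the \emph{row} of $m$. Then at most $(n+1)^e$ distinct rows occur.
\end{lemma}

\begin{proof}
Suppose that $\Phi$ shatters no $d+1$ elements, and let $g_1,\dots,g_p$ represent the cosets of $G$. The row of $m$ is determined by the $p$ sets $\{i:\Phi(t_i;m,g_h)\}$, $h\le p$, and each of them has at most $(n+1)^d$ possible values. Take $e=dp$.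
\end{proof}

\begin{lemma}\label{lem:intersect}
Let $\varphi(v;y)$ be a formula with parameters in $F^*\succeq F$, and let $N\ge1$ be such that $\varphi$ shatters no $N+1$ elements. Let $B$ be an additive subgroup of $F^*$ and let $v_1,\dots,v_n\in F^*$, $n\geq1$, be such that each $H_i=\{b\in B:\varphi(v_i;b)\}$ is a subgroup of $B$.
\begin{enumerate}
\item[(a)] If $n\ge N+1$, then $\bigcap_{j\ne i}H_j\subseteq H_i$ for some $i$.
\item[(b)] $H_1\cap\dots\cap H_n$ is the intersection of at least one and at most $N$ of the $H_i$.
\end{enumerate}
\end{lemma}

\begin{proof}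
(a) Otherwise pick $b_i\in\bigcap_{j\ne i}H_j\setminus H_i$ for each $i$, and put $b_W=\sum_{i\notin W}b_i$ for $W\subseteq[n]$. All summands other than $b_j$ lie in $H_j$, so $b_W\in H_j$ exactly when $j\in W$. Thus $\varphi$ shatters $n\ge N+1$ elements. (b) While more than $N$ groups remain, discard one by (a).
\end{proof}

\subsection{Subrings of a field}

For a valuation ring $O$ of a field $\Omega$ with valuation $v$, we have $O=\{x:v(x)\ge0\}$; it is local with maximal ideal $\{x:v(x)>0\}$, and it is integrally closed in $\Omega$. If $R$ is a subring of $\Omega$, $S\subseteq R\setminus\{0\}$ is multiplicative and $J\subseteq\Omega$ is an $R$-submodule, then $S^{-1}J=\{x/s:x\in J,s\in S\}$, and $J_{\mathfrak p}=(R\setminus\mathfrak p)^{-1}J$ for a prime $\mathfrak p$ of $R$. The Jacobson radical $\operatorname{Jac}(R)$ is the intersection of the maximal ideals of $R$; it consists of the $x\in R$ such that $1+xy$ is a unit of $R$ for all $y\in R$.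

\begin{lemma}\label{lem:rings}
Let $R$ be a subring of a field $\Omega$, let $S\subseteq R\setminus\{0\}$ be multiplicative, and let $O$ be a valuation ring of $\Omega$ with maximal ideal $\mathfrak m$.
\begin{enumerate}
\item[(a)] If $J\subseteq\Omega$ is an $R$-submodule, then $J=\bigcap_{\mathfrak M}J_{\mathfrak M}$, where $\mathfrak M$ runs through the maximal ideals of $R$.
\item[(b)] $S^{-1}(J_1\cap\dots\cap J_n)=\bigcap_iS^{-1}J_i$ for $R$-submodules $J_i\subseteq\Omega$.
\item[(c)] If $J$ is a radical ideal of $R$, then $S^{-1}J$ is a radical ideal of $S^{-1}R$.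
\item[(d)] A proper radical ideal of $O$ is prime.
\item[(e)] The subrings of $\Omega$ containing $O$ are valuation rings and form a chain.
\item[(f)] If $O\subseteq O'$ and $\mathfrak m'$ is the maximal ideal of $O'$, then $\mathfrak m'\subseteq\mathfrak m$.
\item[(g)] If $\mathfrak p$ is a prime ideal of $O$, then $\mathfrak pO_{\mathfrak p}=\mathfrak p$.
\item[(h)] If $\mathfrak M$ is a maximal ideal of $R$ and $R_{\mathfrak M}=\Omega$, then $R=\Omega$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $x$ lies in all $J_{\mathfrak M}$, the ideal $\{r\in R:rx\in J\}$ lies in no $\mathfrak M$, so it contains $1$.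
(b) If $s_ix\in J_i$ for all $i$, then $s_1\cdots s_nx\in\bigcap_iJ_i$.
(c) If $(r/s)^n\in S^{-1}J$, then $s'r^n\in J$ for some $s'\in S$, so $(s'r)^n\in J$, $s'r\in J$ and $r/s=s'r/(s's)\in S^{-1}J$.
(d) Let $J$ be such an ideal and $xy\in J$ with, say, $y\in xO$. Then $y^2\in xyO\subseteq J$, so $y\in J$.
(e) The first claim is immediate from the definition. Let $B,B'\supseteq O$, $b\in B\setminus B'$ and $0\ne b'\in B'$. Then $b/b'\notin O$, since otherwise $b\in B'$. So $b'/b\in O\subseteq B$ and $b'\in B$.
(f) For $0\ne x\in\mathfrak m'$ we have $x^{-1}\notin O'$, so $x^{-1}\notin O$.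
(g) Let $x\in\mathfrak p$ and $s\in O\setminus\mathfrak p$. If $x/s\notin O$, then $s\in xO\subseteq\mathfrak p$, which is false. So $x/s\in O$, and $s\cdot(x/s)\in\mathfrak p$ gives $x/s\in\mathfrak p$.
(h) The maximal ideal $\mathfrak MR_{\mathfrak M}$ of the field $\Omega$ is $0$, so $\mathfrak M=0$, $R$ is a field, and $R=R_{\mathfrak M}=\Omega$.
\end{proof}

We also use the Chinese remainder theorem for distinct maximal ideals, and the fact that a vector space over an infinite field is not a union of finitely many proper subspaces.

\section{Invariant measures and the pair $k\prec\Omega$}\label{sec:measure}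

The arguments below contradict Lemma~\ref{lem:rows} by producing too many rows. To do so one must choose a single element that behaves in a prescribed way with respect to a fixed proportion of many given elements. An invariant measure makes such a choice possible. \emph{Measure} always means a finitely additive probability measure on a Boolean algebra of sets, and we use the following averaging principle.

\begin{enumerate}
\item[(Av)] If $X_1,\dots,X_r$ have measure $\rho$ and $Y$ has measure $1$, then some point of $Y$ lies in at least $\rho r$ of the $X_i$.
\end{enumerate}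
Indeed, the number of $X_i$ containing a point is an integer-valued function with average $\rho r$; if it were less than $\rho r$ on $Y$, its average would be at most $\lceil\rho r\rceil-1<\rho r$.

\subsection{A measure on $F$}

A group is \emph{amenable} if it carries a measure on all of its subsets that is invariant under left translation. Solvable groups are amenable (von Neumann). The group $F\rtimes F^\times$ of affine maps $x\mapsto ax+b$ ($a\ne0$) is solvable. Let $\nu$ be a left-invariant measure on it and put $\lambda_0(X)=\nu\{g:g(0)\in X\}$ for $X\subseteq F$. Then $\lambda_0$ is a measure on \emph{all} subsets of $F$, and it is invariant under affine maps $h$, because $\{g:g(0)\in hX\}=h\{g:g(0)\in X\}$. All points have the same measure and $F$ is infinite, so finite sets are null. Multiplications permute the cosets of $G$ transitively, so each coset has measure $1/p$. Bounded real functions on $F$ are uniform limits of finitely valued ones, so they have an integral against $\lambda_0$; the integral is linear, monotone, and invariant under affine substitutions.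

One should think of $\lambda_0$ as concentrated at infinity. In $\mathbb C((t))$, each set $t^{-n}\mathbb C[[t]]$ has infinitely many disjoint translates and is therefore null, so $x+\kappa=x(1+\kappa/x)\sim x$ for almost all $x$. The first use of dependence is that this conclusion holds in general.

\begin{lemma}\label{lem:shift}
For every $\kappa\in F$ we have $x+\kappa\sim x$ for $\lambda_0$-almost all $x\in F$.
\end{lemma}

\begin{proof}
Let $\rho=\lambda_0\{u:u+1\not\sim u\}$. For $\kappa\ne\kappa'$ the substitution $x=(\kappa-\kappa')u-\kappa'$ turns $x+\kappa$ and $x+\kappa'$ into $(\kappa-\kappa')(u+1)$ and $(\kappa-\kappa')u$, so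
\[
\lambda_0\{x:x+\kappa\not\sim x+\kappa'\}=\rho .
\]
Taking $\kappa'=0$ and discarding the points $0$ and $-\kappa$, we see that it suffices to prove $\rho=0$.

Suppose $\rho>0$. Let $\kappa_1,\dots,\kappa_n\in F$ be distinct, and say that $x$ \emph{separates} the pair $\{i,i'\}$ if $x+\kappa_i\not\sim x+\kappa_{i'}$. By (Av), for any set $\Pi$ of pairs some $x\notin\{-\kappa_1,\dots,-\kappa_n\}$ separates at least $\rho|\Pi|$ of them. Choose $x_1,x_2,\dots$ successively in this way, each time for the set of pairs not yet separated. After $N=\lceil2\ln n/\rho\rceil+1$ steps the number of remaining pairs is at most $(1-\rho)^Nn^2\le e^{-\rho N}n^2<1$ (here $e^{(\cdot)}$ is the exponential function). So the rows of $\kappa_1,\dots,\kappa_n$ with respect to $x_1,\dots,x_N$ are distinct. By Lemma~\ref{lem:rows}, $n$ is bounded by a fixed power of $N+1$, which is false for large $n$ because $N=O(\log n)$.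
\end{proof}

\begin{remark}
The lemma excludes random-like behavior of $G$. In a finite field $\mathbb F_Q$ of odd order, the uniform measure is invariant under affine maps. With $G$ the squares and $\chi$ the quadratic character, $\sum_{x\ne0}\chi(x(x+1))=\sum_{x\ne0}\chi(1+x^{-1})=\sum_{y\ne1}\chi(y)=-1$, so $x+1\not\sim x$ for $(Q-1)/2$ values of $x$, about half of the field.
\end{remark}

By Lemma~\ref{lem:shift} any finitely many of the conditions $x+\kappa\sim x$ ($\kappa\in F$) have a common solution in $F$. By compactness there are $F'\succ F$ and $x\in F'$ satisfying all of them. Then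
\begin{equation}\label{eq:y}
y_0=1/x\in (F')^\times\quad\text{satisfies}\quad1+\kappa y_0\in G\ \text{ for all }\kappa\in F .
\end{equation}

\subsection{Ultrapowers and internal sets}

The pair $F\prec F'$ already has a nonzero small element. We pass to ultrapowers for one reason: we shall need a Fubini property (a null subset of the plane has a null fiber), and for finitely additive measures this requires intersecting countably many sets of measure $1$.

Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb N$, and put
\[
k=F^{\mathbb N}/\mathcal U,\qquad\Omega=(F')^{\mathbb N}/\mathcal U .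
\]
By \L o\'s's theorem $F\prec k\prec\Omega$. A set $X\subseteq k^n$ is \emph{internal} if $X=\prod_{\mathcal U}X_i$ with $X_i\subseteq F^n$. The sequence $(X_i)$ is determined by $X$ up to $\mathcal U$-almost everywhere equality: if $X_i\setminus X_i'\ne\emptyset$ for $\mathcal U$-almost all $i$, choosing elements there gives an element of $\prod_{\mathcal U}X_i\setminus\prod_{\mathcal U}X_i'$. Internal sets are closed under Boolean operations, which are computed coordinatewise. If $b=(b_i)_{\mathcal U}$ is a tuple from $\Omega$, then $\{\theta\in k^n:\Omega\models\varphi(\theta,b)\}$ is internal, with $X_i=\{t\in F^n:F'\models\varphi(t,b_i)\}$. All subsets of $k$ and $k^2$ measured below are internal, most of them of this form. Finally, ultraproducts over $\mathbb N$ are $\aleph_1$-saturated: internal sets $X^1,X^2,\dots$ with the finite intersection property have a common point. (Choose $x_i\in X^1_i\cap\dots\cap X^{n}_i$ with $n\le i$ as large as possible.)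

For internal $X\subseteq k$ and $Z\subseteq k^2$, and with $Z_a=\{c:(c,a)\in Z\}$ the fiber over $a$, define
\[
\lambda(X)=\lim_{\mathcal U}\lambda_0(X_i),\qquad\lambda_1(Z)=\lambda\{\theta:(\theta,\theta)\in Z\},\qquad\lambda_2(Z)=\lim_{\mathcal U}\int_F\lambda_0\big((Z_i)_a\big)\,d\lambda_0(a).
\]
These are measures on the internal sets: $\lambda_1$ lives on the diagonal, and $\lambda_2$ is an iterated measure.

\begin{lemma}\label{lem:measure}
Let $\mu\in\{\lambda_1,\lambda_2\}$.
\begin{enumerate}
\item[(a)] $\lambda$ is invariant under $x\mapsto ax+b$ $(a\in k^\times,b\in k)$, finite sets are $\lambda$-null, and $\lambda(gG\cap k)=1/p$ for $g\in k^\times$.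
\item[(b)] $\mu$ is invariant under $(c,a)\mapsto(mc,ma)$ for $m\in k^\times$.
\item[(c)] $\mu(X\times k)=\mu(k\times X)=\lambda(X)$ for internal $X\subseteq k$.
\item[(d)] If $Z^1,\dots,Z^r\subseteq k^2$ are internal and $\lambda_2$-null and $Y\subseteq k$ is internal with $\lambda(Y)=1$, then there is $a\in Y$ with $\lambda(Z^j_a)=0$ for all $j$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Each statement holds coordinatewise for $\lambda_0$.
(b) For $\lambda_1$ this is invariance of $\lambda$ under $\theta\mapsto m\theta$. For $\lambda_2$, in each coordinate $(mZ)_a=mZ_{a/m}$, so $\lambda_0((mZ)_a)=\lambda_0(Z_{a/m})$, and the integral is invariant under $a\mapsto a/m$.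
(c) Both sets meet the diagonal in a copy of $X$. In coordinate $i$, the function $a\mapsto\lambda_0((Z_i)_a)$ is the constant $\lambda_0(X_i)$ for $Z=X\times k$ and the indicator function of $X_i$ for $Z=k\times X$.
(d) Let $X^{j,n}=\prod_{\mathcal U}\{a\in F:\lambda_0((Z^j_i)_a)<1/n\}$. By Markov's inequality the complement of the $i$-th factor has $\lambda_0$-measure at most $n\int\lambda_0((Z^j_i)_a)\,d\lambda_0(a)$, which tends to $0$ along $\mathcal U$. So $\lambda(X^{j,n})=1$, the countable family consisting of $Y$ and the $X^{j,n}$ has the finite intersection property, and it has a common point $a=(a_i)_{\mathcal U}$. Then $Z^j_a=\prod_{\mathcal U}(Z^j_i)_{a_i}$ has measure at most $1/n$ for all $n$.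
\end{proof}

\section{The infinitesimals}\label{sec:I}

It is convenient to begin with a condition weaker than the one in Section~\ref{sec:example}; Lemma~\ref{lem:1+I} shows that the two agree. Let
\[
I=\{z\in\Omega:\ 1+\theta z\in G\text{ for $\lambda$-almost all }\theta\in k\}.
\]
By scaling invariance, $kI\subseteq I$. We have $1\notin I$, since $\lambda\{\theta:1+\theta\in G\}=1/p<1$; hence $I\cap k=\{0\}$. And $I\ne0$: by \eqref{eq:y} and \L o\'s's theorem, the class of the constant sequence $y_0$ satisfies $1+\kappa y_0\in G$ for all $\kappa\in k$.

Let $z\in I$. For $m\in k^\times$ we have $m+cz=m(1+c(z/m))$ with $z/m\in I$, so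
\begin{equation}\label{eq:invisible}
m+cz\sim m\quad\text{for almost all }c\in k .
\end{equation}
To add two elements $z,w\in I$ we need the same statement with $m$ replaced by $1+\theta w$, which is not in $k$; the factorization above then requires $z/(1+\theta w)\in I$, which we do not know. The main lemma supplies this statement, for arbitrary $w$.

\begin{lemma}\label{lem:main}
Let $z\in I$, $w\in\Omega$ and $\mu\in\{\lambda_1,\lambda_2\}$. Then $1+cz+aw\sim1+aw$ for $\mu$-almost all $(c,a)\in k^2$.
\end{lemma}

The idea is as follows. If the lemma fails, the perturbation $cz$ is invisible at every point of $k^\times$, by \eqref{eq:invisible}, but is visible, with probability $\rho>0$, after the shift by $aw$. Since $k\prec\Omega$, we can copy the perturbation and the shift into $k$, as elements $y_1$ and $t_1$, and start again with the points $1$ and $1+y_1$. At each stage the new perturbation leaves all earlier tests unchanged, while the new test detects it at a proportion $\rho$ of the points. The number of rows grows by a factor $1+\rho$ per test, which is too fast for Lemma~\ref{lem:rows}.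

\begin{proof}
We first dispose of vanishing. Let $m\in k^\times$. At most one $a$ satisfies $m+aw=0$, so $\{(c,a):m+aw=0\}$ is $\mu$-null by Lemma~\ref{lem:measure}(c). This settles the case $z=0$; let $z\ne0$. The set $\{(c,a):m+cz+aw=0\}$ is $\mu$-null as well. For $\lambda_1$, at most one $\theta$ satisfies $\theta(z+w)=-m$. For $\lambda_2$, write $z=(z_i)_{\mathcal U}$; in the coordinates with $z_i\ne0$ every fiber over $a$ has at most one element. It therefore suffices to show that
\[
Z=\{(c,a):1+cz+aw\not\sim1+aw\}
\]
has measure $\rho=\mu(Z)=0$. Suppose $\rho>0$.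

We construct $y_j,t_j\in k$ for $j\ge1$, and families $S_j$ of subsets of $[j]$ for $j\ge0$. With $m_W=1+\sum_{i\in W}y_i$, the requirements at stage $j$ are:
\begin{enumerate}
\item[(1)] $m_W\ne0$ for all $W\subseteq[j]$;
\item[(2)] $m_W+t_i\sim m_{W\cap[i]}+t_i$ for all $i\le j$ and $W\subseteq[j]$ (in particular both sides are nonzero);
\item[(3)] $|S_j|\ge(1+\rho)^j$, and distinct $W\in S_j$ have distinct rows $((m_W+t_i)G)_{i\le j}$.
\end{enumerate}
Start with $S_0=\{\emptyset\}$. Let $j\ge1$, and suppose that stage $j-1$ is complete. The elements $m_W$ and $m_W+t_i$ for $W\subseteq[j-1]$, $i<j$ lie in $k^\times$ by (1) and (2). By \eqref{eq:invisible}, Lemma~\ref{lem:measure}(c) and the first paragraph, $\mu$-almost all $(c,a)$ satisfy, for all such $W$ and $i$,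
\begin{equation}\label{eq:stage}
m_W+cz\sim m_W,\qquad m_W+t_i+cz\sim m_W+t_i,\qquad m_W+aw\ne0\ne m_W+cz+aw .
\end{equation}
Call $W\subseteq[j-1]$ \emph{active} for $(c,a)$ if $m_W+cz+aw\not\sim m_W+aw$. Dividing by $m_W$ shows that this happens exactly when $(c,a)\in m_WZ$, a set of measure $\rho$ by Lemma~\ref{lem:measure}(b). By (Av) there is $(c,a)$ satisfying \eqref{eq:stage} for which at least $\rho|S_{j-1}|$ members of $S_{j-1}$ are active. Fix it. The conditions \eqref{eq:stage} and the activity of these members are finitely many first-order conditions on $(z,w)$ with parameters in $k$. As $k\prec\Omega$, they hold for some $(z_j,w_j)\in k^2$ in place of $(z,w)$. Put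
\[
y_j=cz_j,\qquad t_j=aw_j,\qquad S_j=S_{j-1}\cup\{W\cup\{j\}:W\in S_{j-1}\text{ active}\}.
\]

Requirement (1) holds because $m_{W\cup\{j\}}=m_W+y_j\sim m_W$. For (2), the case $i<j$, $j\notin W$ is inherited. If $i<j$ and $j\in W$, then $m_W+t_i\sim m_{W\setminus\{j\}}+t_i\sim m_{W\cap[i]}+t_i$ by \eqref{eq:stage} and stage $j-1$. If $i=j$, then $W\cap[i]=W$, and only nonvanishing is claimed, which is the last part of \eqref{eq:stage}. For (3), $|S_j|\ge(1+\rho)|S_{j-1}|$ by construction. Let $W\ne W'$ be in $S_j$. By (2), their rows on the tests $i<j$ are those of $W\cap[j-1]$ and $W'\cap[j-1]$, which lie in $S_{j-1}$. If these two sets differ, so do the rows. Otherwise $\{W,W'\}=\{W_0,W_0\cup\{j\}\}$ with $W_0$ active, and the rows differ at the test $t_j$.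

By (3) and Lemma~\ref{lem:rows}, $(1+\rho)^n\le(n+1)^e$ for all $n$, which is false.
\end{proof}

The two measures give two different consequences: the diagonal measure gives addition, and the iterated measure gives division.

\begin{lemma}\label{lem:add}
\begin{enumerate}
\item[(a)] If $z\in I$ and $w\in\Omega$, then $1+\theta(w+z)\sim1+\theta w$ for almost all $\theta\in k$.
\item[(b)] $I$ is a $k$-subspace of $\Omega$.
\item[(c)] If $z_1,\dots,z_r\in I$ and $u\in\Omega$, there is $a\in k^\times$ with $1+au\ne0$ and $z_i/(1+au)\in I$ for all $i$.
\end{enumerate}
\end{lemma}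

\begin{proof}
(a) is Lemma~\ref{lem:main} for $\lambda_1$. For (b), if also $w\in I$, then $1+\theta w\in G$ for almost all $\theta$, so (a) gives $w+z\in I$. For (c), let $Z^i$ be the complement of $\{(c,a):1+cz_i+au\sim1+au\}$, which is $\lambda_2$-null by Lemma~\ref{lem:main}, and let $Y=\{a\in k^\times:1+au\ne0\}$, which is cofinite. Lemma~\ref{lem:measure}(d) gives $a\in Y$ such that for each $i$ we have $1+au+cz_i\sim1+au$, that is, $1+c\,z_i/(1+au)\in G$, for almost all $c$.
\end{proof}

We now pass from ``almost all $\theta$'' to ``all $\theta$''. If $1+z$ lay in the wrong coset, dividing by it would produce a perturbation that \emph{changes} the coset, almost surely and always by the same factor $\tau$. A sum of such perturbations counts its summands, and this count detects membership in an arbitrary index set.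

\begin{lemma}\label{lem:1+I}
$1+I\subseteq G$. Consequently $I=\{z\in\Omega:1+\theta z\in G\text{ for all }\theta\in k\}$.
\end{lemma}

\begin{proof}
Let $z\in I$. Then $1+z\ne0$ as $-1\notin I$. Put $z'=z/(1+z)$ and $\tau=((1+z)G)^{-1}\in A$. Since
\[
1+\theta z'=\frac{1+(1+\theta)z}{1+z},
\]
translation invariance gives $(1+\theta z')G=\tau$ for almost all $\theta$. Suppose $\tau\ne1$, and fix $c\in k\setminus\{0,-1\}$, so that $1$, $c$ and $1+c$ are nonzero.

We choose $y_1,y_2,\ldots\in k$ such that for all $j$ and all $b_1,\dots,b_j\in\{0,1,c,1+c\}$ the element $1+\sum_{i\le j}b_iy_i$ is nonzero and lies in the coset $\tau^{h}$, where $h$ is the number of $i\le j$ with $b_i\ne0$. Given $m\in k^\times$ and $b\in\{1,c,1+c\}$, the element $m+b\theta z'=m(1+(b/m)\theta z')$ lies in $\tau\cdot mG$ for almost all $\theta$, by scaling invariance. At stage $j$, choose $\theta\in k$ for which this holds for the three values of $b$ and the finitely many $m=1+\sum_{i<j}b_iy_i$. These are first-order conditions on $z'$ over $k$, so they hold for some $z_j'\in k$ in place of $z'$. Put $y_j=\theta z_j'$.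

For $W\subseteq[n]$ let $x_W=1+\sum_{i\in W}y_i$, let $g_W$ represent $\tau^{|W|}$, and let $v_j=cy_j$. If $j\in W$, then $x_W+v_j$ has $|W|$ nonzero coefficients, the $j$-th being $1+c$. If $j\in[n]\setminus W$, it has $|W|+1$. As $\tau^{|W|+1}\ne\tau^{|W|}$, the formula $\Phi(v_j;x_W,g_W)$ holds exactly when $j\in W$. So $\Phi$ shatters $n$ elements for every $n$, a contradiction. The second claim follows from $kI\subseteq I$.
\end{proof}

\section{The ring of multipliers}\label{sec:R}

Let
\[
R=\{r\in\Omega:rI\subseteq I\}.
\]
By Lemma~\ref{lem:add}(b), $R$ is a ring containing $k$, and $I$ is an $R$-module. Also $R\ne\Omega$, because $I\neq0$ and $1\notin I$. For $z\in I$ we have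
\begin{equation}\label{eq:unit}
(1+z)^{-1}\in R,
\end{equation}
since for $z'\in I$ and $\theta\in k$ the element $1+\theta\frac{z'}{1+z}=\frac{1+(z+\theta z')}{1+z}$ is a quotient of two elements of $1+I\subseteq G$.

How does one recognize a finite intersection of valuation rings containing $k$? If $O\supseteq k$ is a valuation ring with maximal ideal $\mathfrak m$ and $w\in\Omega$, then $(w-a)^{-1}\in O$ unless $w-a\in\mathfrak m$, and this happens for at most one $a\in k$. For an intersection of $q$ such rings there are at most $q$ exceptions. Conversely, a uniform bound on the number of exceptions will give the structure of $R$. The bound comes from an analogue of Lemma~\ref{lem:intersect}(a) for the groups $\{x: cx\in I\}$. That lemma does not apply, since $I$ is not given by a formula; Lemma~\ref{lem:add}(a) is the substitute.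

\begin{lemma}\label{lem:D}
There is $D\ge1$ such that for all $c_0,\dots,c_D\in\Omega$ there is an index $i$ with the following property: if $x\in\Omega$ and $c_jx\in I$ for all $j\ne i$, then $c_ix\in I$.
\end{lemma}

\begin{proof}
Otherwise, for arbitrarily large $n$ there are $c_1,\dots,c_n$ and $x_1,\dots,x_n$ with $c_ix_j\in I$ exactly when $i\ne j$. For $W\subseteq[n]$ put $x_W=\sum_{j\in W}x_j$. If $i\notin W$, then $c_ix_W\in I$, so $1+\theta c_ix_W\in G$ for \emph{all} $\theta\in k$ by Lemma~\ref{lem:1+I}. If $i\in W$, then $c_ix_W\in c_ix_i+I$, so $1+\theta c_ix_W\sim1+\theta c_ix_i$ for almost all $\theta$ by Lemma~\ref{lem:add}(a). Since $c_ix_i\notin I$, the set of $\theta$ with $1+\theta c_ix_i\notin G$ has positive measure, so it contains some $\theta_i$ for which the last relation holds for all $W\ni i$. Then $1+(\theta_ic_i)x_W\in G$ exactly when $i\notin W$. Thus $\psi$ shatters the $n$ elements $\theta_ic_i$, which is impossible for large $n$.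
\end{proof}

The case $D=1$ shows how this is used. Let $b_0\ne b_1$ in $k^\times$, $c_0=1+b_1u$ and $c_1=1+b_0u$, both nonzero, and suppose that $i=0$ works. If $(1+b_0u)x'\in I$, then $(1+b_1u)x'\in I$, and $(b_1-b_0)x'=b_1(1+b_0u)x'-b_0(1+b_1u)x'\in I$. So $(1+b_0u)^{-1}\in R$. For larger $D$ the same argument with products of $D$ linear factors needs $x,xu,\dots,xu^{D-1}\in I$ as input, and a second step removes this restriction.

\begin{lemma}\label{lem:exceptions}
For every $w\in\Omega$, all but at most $D+2$ elements $a\in k$ satisfy $w\ne a$ and $(w-a)^{-1}\in R$.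
\end{lemma}

\begin{proof}
For $w=0$ the only exception is $a=0$, as $k\subseteq R$. Let $w\ne0$ and $u=1/w$. For $b\in k^\times$ with $b\neq-w$ we have $1+bu\ne0$; put $\eta_b=(1+bu)^{-1}$. Let $Y_m=\{x\in\Omega:xu^i\in I\text{ for }0\le i\le m\}$. These are $k$-subspaces, and $I=Y_0\supseteq Y_1\supseteq\cdots$.

\emph{Step 1: all but at most $D$ of these $b$ satisfy $\eta_bY_{D-1}\subseteq Y_{D-1}$.} We show that among any $D+1$ distinct ones, $b_0,\dots,b_D$, one satisfies the inclusion. The polynomials $P_i=\prod_{j\ne i}(1+b_jX)$, $0\le i\le D$, are linearly independent, since $P_j(-1/b_i)=0$ exactly when $j\ne i$; so they form a basis of the polynomials of degree at most $D$ over $k$. Choose $i$ as in Lemma~\ref{lem:D} for $c_j=P_j(u)$. For $j\ne i$ write $P_j=(1+b_iX)Q_j$ with $\deg Q_j=D-1$. Let $x\in Y_{D-1}$ and $x'=\eta_{b_i}x$. Then $P_j(u)x'=Q_j(u)x\in I$ for $j\ne i$, hence $P_i(u)x'\in I$. Each $X^m$ with $m\le D$ is a $k$-combination of the $P_j$, so $x'\in Y_D\subseteq Y_{D-1}$.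

\emph{Step 2: if $m\ge1$ and $\eta_bY_m\subseteq Y_m$, then $\eta_bY_{m-1}\subseteq Y_{m-1}$.} Let $x\in Y_{m-1}$. Lemma~\ref{lem:add}(c), applied to $x,xu,\dots,xu^{m-1}\in I$, gives $a\in k^\times$ with $1+au\ne0$ and $y=x/(1+au)\in Y_{m-1}$. From $(1+au)y=x$ we get $uy=(x-y)/a\in Y_{m-1}$, so $y\in Y_m$. Since $1+au=\frac ab(1+bu)+(1-\frac ab)$,
\[
\eta_bx=\eta_b(1+au)y=\tfrac ab\,y+\big(1-\tfrac ab\big)\eta_by\in Y_m\subseteq Y_{m-1}.
\]

Descending from $D-1$ to $0$, we get $\eta_b\in R$ for all but at most $D$ of the $b\in k^\times$ with $b\ne-w$. As $\eta_b=\frac w{w+b}=1-\frac b{w+b}$, this gives $(w+b)^{-1}=(1-\eta_b)/b\in R$. Put $a=-b$. The exceptions are $a=0$, possibly $a=w$, and at most $D$ others.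
\end{proof}

\begin{proposition}\label{prop:R}
The ring $R$ has finitely many maximal ideals $\mathfrak M_1,\dots,\mathfrak M_q$, $q\ge1$. The localizations $O_l=R_{\mathfrak M_l}$ are pairwise incomparable nontrivial valuation rings of $\Omega$, and $R=\bigcap_lO_l$. If $\mathfrak m_l$ is the maximal ideal of $O_l$, then $\mathfrak m_l\cap R=\mathfrak M_l$ and $\bigcap_l\mathfrak m_l=\operatorname{Jac}(R)$.
\end{proposition}

\begin{proof}
Let $\mathfrak M$ be a maximal ideal and $w\in\Omega^\times$. Since $k$ is infinite, Lemma~\ref{lem:exceptions} gives $a\in k$ with $s=(w-a)^{-1}\in R$. If $s\notin\mathfrak M$, then $w=a+1/s\in R_{\mathfrak M}$. If $s\in\mathfrak M$, then $1+as\notin\mathfrak M$ and $1/w=s/(1+as)\in R_{\mathfrak M}$. So $R_{\mathfrak M}$ is a valuation ring, nontrivial by Lemma~\ref{lem:rings}(h).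

Given distinct maximal ideals $\mathfrak M_1,\dots,\mathfrak M_n$ and distinct $a_1,\dots,a_n\in k$, choose $w\in R$ with $w\equiv a_i\pmod{\mathfrak M_i}$. Each $w-a_i$ is zero or a nonunit of $R$, so $n\le D+2$. Lemma~\ref{lem:rings}(a) gives $R=\bigcap_lO_l$. We have $\mathfrak m_l=\mathfrak M_lO_l$ and $\mathfrak m_l\cap R=\mathfrak M_l$, as in any localization at a prime. If $O_l\subseteq O_m$, then $\mathfrak m_m\subseteq\mathfrak m_l$ by Lemma~\ref{lem:rings}(f), so $\mathfrak M_m\subseteq\mathfrak M_l$ and $l=m$. Finally $\bigcap_l\mathfrak m_l\subseteq\bigcap_lO_l=R$, so $\bigcap_l\mathfrak m_l=\bigcap_l\mathfrak M_l$.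
\end{proof}

Let $v_l$ be the valuation of $O_l$. Since $k^\times\subseteq R^\times$, every $v_l$ is trivial on $k$. It remains to identify $I$. This is what makes the valuations useful: it says that an element that is small for every $v_l$ does not change cosets of $G$.

\begin{proposition}\label{prop:Jac}
$I=\operatorname{Jac}(R)=\{z\in\Omega:v_l(z)>0\text{ for all }l\}$. In particular $1+\operatorname{Jac}(R)\subseteq G$.
\end{proposition}

\begin{proof}
\emph{Step 1: $I\subseteq\operatorname{Jac}(R)$.} Let $0\ne z\in I$ and suppose $v_l(z)\le0$. Then $z^{-1}=a/s$ with $a\in R$ and $s\in R\setminus\mathfrak M_l$, so $s=az\in I$. Choose $s'\in R$ with $ss'\equiv1\pmod{\mathfrak M_l}$. Then $-ss'\in I$ and $1-ss'\in\mathfrak M_l$, contradicting \eqref{eq:unit}. So $I\subseteq\bigcap_l\mathfrak m_l=\operatorname{Jac}(R)$, and $I$ is an ideal of $R$.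

\emph{Step 2: if $z\in R$ and $z^2\in I$, then $z\in I$.} Since $z^2$ lies in every $\mathfrak M_l$, so does $z$, and $1+\kappa z\in R^\times$ for $\kappa\in k$. For $\theta,\theta'\in k$,
\[
(1+\theta z)(1+\theta'z)=\big(1+(\theta+\theta')z\big)\Big(1+\frac{\theta\theta'z^2}{1+(\theta+\theta')z}\Big),
\]
and the last factor lies in $1+I\subseteq G$. So $\theta\mapsto(1+\theta z)G$ is a homomorphism $(k,+)\to A$, and we must show that its kernel $H$ is $k$. (If the characteristic is not $p$, this holds because $(k,+)$ is $p$-divisible; the following argument covers all cases.) For $c\in k^\times$ the set $\{\theta\in k:\psi(cz;\theta)\}$ equals $c^{-1}H$, a subgroup of $(k,+)$ of index at most $p$. By Lemma~\ref{lem:intersect}(b) there is $N$ such that every finite intersection of groups $c^{-1}H$ is an intersection of at most $N$ of them, and so has index at most $p^N$. A finite intersection of maximal index does not shrink when intersected with a further $c^{-1}H$, so it equals $H_\infty=\bigcap_{c\in k^\times}c^{-1}H$. Thus $H_\infty$ has finite index in $(k,+)$ and is stable under $k^\times$. It is an ideal of the infinite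 field $k$ of finite index, so $H_\infty=k$, $H=k$ and $z\in I$.

Consequently $I$ is a radical ideal: if $z\in R$ and $z^n\in I$, then $z^{2^r}\in I$ for $2^r\ge n$, and Step 2 applied $r$ times gives $z\in I$.

\emph{Step 3: $I=\operatorname{Jac}(R)$.} The ideal $\mathfrak p_l=I_{\mathfrak M_l}$ of $O_l$ is radical by Lemma~\ref{lem:rings}(c) and contained in $\mathfrak m_l$, hence prime by (d). By (a), $I=\bigcap_l\mathfrak p_l$. We show $\mathfrak p_l=\mathfrak m_l$; the point is that a smaller prime would have too many multipliers. Let $W_l=(O_l)_{\mathfrak p_l}\supseteq O_l$. By (g), $W_l\mathfrak p_l=\mathfrak p_l$. So if $r\in\bigcap_mW_m$, then $rI\subseteq\bigcap_m\mathfrak p_m=I$ and $r\in R$. Thus $R=\bigcap_mW_m$. Fix $l$ and put $S=R\setminus\mathfrak M_l$. By (b), $O_l=\bigcap_mS^{-1}W_m$. The finitely many rings $S^{-1}W_m$ contain $O_l$, so they form a chain by (e), and $O_l$ is the smallest of them: $O_l=S^{-1}W_m\supseteq W_m\supseteq O_m$ for some $m$. By incomparability $m=l$, so $W_l=O_l$. Hence every element of $O_l\setminus\mathfrak p_l$ is a unit of $O_l$, that is, $\mathfrak p_l=\mathfrak m_l$. Therefore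 $I=\bigcap_l\mathfrak m_l$. The last claim is Lemma~\ref{lem:1+I}.
\end{proof}

\section{A definable additive group}\label{sec:E}

We now want to detect, with finitely many tests against $G$, that an element $x'$ is small. If $q=1$ and $v_1(x')>0$, then $x'+1\sim1$ and $x'+\delta\sim\delta$ for $\delta\in k^\times$, so one $\delta\notin G$ exposes $x'$; in Example~\ref{ex:laurent} this was $\delta=t$. For general $q$, the element $x'$ may be small for the valuations in some set $\Lambda\subseteq[q]$ and large for the others, and we need to know the coset of $(x'+\delta)/(x'+1)$ in each such pattern.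

\subsection{Characters}

For $\emptyset\ne\Lambda\subseteq[q]$ and $\kappa\in k^\times$, say that $y\in R$ is of \emph{type} $(\Lambda,\kappa)$ if $y\equiv\kappa\pmod{\mathfrak M_l}$ for $l\in\Lambda$ and $y\equiv1\pmod{\mathfrak M_l}$ for $l\notin\Lambda$. Such $y$ lie in no maximal ideal, so they are units of $R$.

\begin{lemma}\label{lem:chi}
For each $\emptyset\ne\Lambda\subseteq[q]$ there is a nontrivial homomorphism $\chi_\Lambda:k^\times\to A$ such that $yG=\chi_\Lambda(\kappa)$ for every $y$ of type $(\Lambda,\kappa)$. It satisfies $\chi_\Lambda(-1)=1$.
\end{lemma}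

\begin{proof}
Choose $e_\Lambda\in R$ congruent to $1$ modulo $\mathfrak M_l$ for $l\in\Lambda$ and to $0$ for $l\notin\Lambda$. Then $1+(\kappa-1)e_\Lambda$ is of type $(\Lambda,\kappa)$; let $\chi_\Lambda(\kappa)$ be its coset. The quotient of two elements of the same type lies in $1+\operatorname{Jac}(R)\subseteq G$, so all elements of type $(\Lambda,\kappa)$ lie in $\chi_\Lambda(\kappa)$. The product of elements of types $(\Lambda,\kappa)$ and $(\Lambda,\kappa')$ has type $(\Lambda,\kappa\kappa')$, so $\chi_\Lambda$ is a homomorphism. If it were trivial, then $1+\theta e_\Lambda\in G$ for all $\theta\in k\setminus\{-1\}$, so $e_\Lambda\in I=\operatorname{Jac}(R)$, which fails modulo $\mathfrak M_l$ for $l\in\Lambda$. If $p$ is odd, $\chi_\Lambda(-1)^2=1$ in a group of odd order gives $\chi_\Lambda(-1)=1$. If $p=2$, then $\sqrt{-1}\in F\subseteq k$ and $\chi_\Lambda(-1)=\chi_\Lambda(\sqrt{-1})^2=1$.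
\end{proof}

The last two sentences are the only place where the hypothesis on $-1$ is used. For each $\Lambda$ choose $\delta_\Lambda\in k^\times$ with $\chi_\Lambda(\delta_\Lambda)\ne1$, and let $\mathcal D$ be the finite set consisting of $1$ and all $\delta_\Lambda$.

\subsection{A scale}

The test above says nothing when $v_l(x')=0$ for some $l$. We therefore test at $q+1$ different scales $1,\varepsilon,\dots,\varepsilon^q$; each of the $q$ valuations can spoil at most one of them. We also need to move the valuations independently on the scale of $\varepsilon$, and this dictates the choice of $\varepsilon$.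

\begin{lemma}\label{lem:eps}
There is $\varepsilon\in I\setminus\{0\}$ such that for all $l\ne m$ in $[q]$ and all $n\ge1$ there is $s\in R\setminus\mathfrak M_l$ with $v_m(s)\ge v_m(\varepsilon^n)$.
\end{lemma}

\begin{proof}
If $q=1$, take any nonzero $\varepsilon\in I$. Let $q\ge2$. For $l\ne m$ put $O_{lm}=S^{-1}O_m$ with $S=R\setminus\mathfrak M_l$. This ring contains $O_m$ and $S^{-1}R=O_l$, so it is a valuation ring (possibly $\Omega$) by Lemma~\ref{lem:rings}(e). Let $\mathfrak p_{lm}$ be the intersection of its maximal ideal with $R$, a prime of $R$. By Lemma~\ref{lem:rings}(f), $\mathfrak p_{lm}\subseteq\mathfrak M_l\cap\mathfrak M_m$. If $I\subseteq\mathfrak p_{lm}$, then $\mathfrak M_1\cdots\mathfrak M_q\subseteq\mathfrak p_{lm}$, so some $\mathfrak M_i$ is contained in $\mathfrak M_l\cap\mathfrak M_m$ and $\mathfrak M_l=\mathfrak M_i=\mathfrak M_m$, which is false. So the $I\cap\mathfrak p_{lm}$ are finitely many proper $k$-subspaces of $I$, and some $\varepsilon\in I$ lies in none of them. Then $\varepsilon$ is a unit of each $O_{lm}$, so $\varepsilon^{-n}\in S^{-1}O_m$, that is, $s\varepsilon^{-n}\in O_m$ for some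 $s\in S$.
\end{proof}

Fix such an $\varepsilon$. Then $0=v_l(\varepsilon^0)<v_l(\varepsilon)<\dots<v_l(\varepsilon^q)$ for all $l$.

\subsection{The group $E$}

Let
\[
C=\Big\{\sum_{j=0}^q\sum_{\delta\in\mathcal D}s_{j\delta}\,\delta\varepsilon^j:\ s_{j\delta}\in\{0,1\}\Big\}\subseteq R,\qquad V=\{x\in\Omega:x+c\sim x+c'\text{ for all }c,c'\in C\},
\]
\[
E=\{a\in\Omega:a+V=V\}.
\]
As $C$ is finite, $V$ is definable with parameters in $\Omega$, and $E$ is a definable additive subgroup of $\Omega$. The reason for taking all subset sums is that $V$ must be stable under small translations, so \emph{every} $x+c$, not only $x$, has to be tested. From any $c\in C$ one can move by $\delta\varepsilon^j$ and stay in $C$, but only up to a sign that depends on $c$. This sign is harmless because $\chi_\Lambda(-1)=1$.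

\begin{lemma}\label{lem:V}
\begin{enumerate}
\item[(a)] If $x\in V$ and $c\in C$, then $v_l(x+c)<v_l(\varepsilon^q)$ for all $l$.
\item[(b)] If $v_l(x)<0$ for all $l$, then $x\in V$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x'=x+c\ne0$ and fix coefficients $(s_{j\delta})$ representing $c$. For each $l$ there is at most one $j\in\{0,\dots,q\}$ with $v_l(x')=v_l(\varepsilon^j)$, so some $j$ satisfies $v_l(x')\ne v_l(\varepsilon^j)$ for all $l\in[q]$. Fix this $j$ and let $\Lambda=\{l:v_l(x')>v_l(\varepsilon^j)\}$. Suppose $\Lambda\ne\emptyset$ and put $\delta=\delta_\Lambda$. Changing $s_{j\delta}$, respectively $s_{j1}$, to its other value gives elements $c+\sigma\delta\varepsilon^j$ and $c+\sigma'\varepsilon^j$ of $C$ with $\sigma,\sigma'\in\{1,-1\}$. As $x\in V$,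
\[
u=\frac{x'+\sigma\delta\varepsilon^j}{x'+\sigma'\varepsilon^j}\in G .
\]
Recall that $v_l(\delta)=0$. For $l\in\Lambda$, the numerator lies in $\sigma\delta\varepsilon^j(1+\mathfrak m_l)$ and the denominator in $\sigma'\varepsilon^j(1+\mathfrak m_l)$, so $u\in\sigma\sigma'\delta(1+\mathfrak m_l)$. For $l\notin\Lambda$ we have $v_l(x')<v_l(\varepsilon^j)$, both lie in $x'(1+\mathfrak m_l)$, and $u\in1+\mathfrak m_l$. Hence $u\in\bigcap_lO_l=R$, and $u$ is of type $(\Lambda,\sigma\sigma'\delta)$. By Lemma~\ref{lem:chi}, $uG=\chi_\Lambda(\delta)\ne1$, a contradiction. So $\Lambda=\emptyset$ and $v_l(x')<v_l(\varepsilon^j)\le v_l(\varepsilon^q)$ for all $l$.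

(b) For $c\in C\subseteq R$ we have $v_l(c/x)>0$ for all $l$, so $c/x\in I$ and $x+c=x(1+c/x)\sim x$.
\end{proof}

\begin{proposition}\label{prop:E}
$\varepsilon^qR\subseteq E\subseteq R$.
\end{proposition}

\begin{proof}
Let $a\in\varepsilon^qR$, $x\in V$ and $c\in C$. By Lemma~\ref{lem:V}(a), $v_l(a)\ge v_l(\varepsilon^q)>v_l(x+c)$ for all $l$, so $a/(x+c)\in I$ and $x+a+c\sim x+c$. Hence $a+V\subseteq V$. The same holds for $-a$, so $a\in E$.

Now suppose that $a\in E$ and $v_l(a)<0$ for some $l$. We look for $x$ that is large for all valuations, so that $x\in V$, while $x+a$ is too small for $v_l$ to be in $V$. By Lemma~\ref{lem:eps}, for each $m\ne l$ there is $s_m\in R\setminus\mathfrak M_l$ with $v_m(s_m)\ge v_m(\varepsilon^{q+1})$. Let $g=\prod_{m\ne l}s_m$ (so $g=1$ if $q=1$) and $y=\varepsilon^q/g$. Then $v_l(g)=0$, and $v_m(g)\ge v_m(s_m)$ because the other factors lie in $R$. Therefore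
\[
v_l(y)=v_l(\varepsilon^q)>0,\qquad v_m(y)\le-v_m(\varepsilon)<0\quad(m\ne l).
\]
For each $m\ne l$ at most one $\kappa\in k$ has $v_m(\kappa y-a)\ge0$, since two such would give $v_m((\kappa-\kappa')y)\ge0$. So there is $\kappa\in k^\times$ such that $x=\kappa y-a$ has $v_m(x)<0$ for all $m\ne l$; and $v_l(x)=v_l(a)<0$. By Lemma~\ref{lem:V}(b), $x\in V$, so $\kappa y=x+a\in V$. But $v_l(\kappa y)=v_l(\varepsilon^q)$, which contradicts Lemma~\ref{lem:V}(a) for $c=0$.
\end{proof}

\section{A definable valuation ring}\label{sec:definable}

We repeat the strategy of Section~\ref{sec:R} with $E$ in place of $I$. We have gained definability, so Lemma~\ref{lem:intersect} applies directly. We have lost the scalars: $E$ is only known to be a $\mathbb Z$-module. This has two consequences. First, there is no analogue of the descent from $Y_{D-1}$ to $Y_0$, so we collect the multipliers of all finite intersections of dilates of $E$; dependence keeps this definable. Second, the linear polynomials $1+bX$ over $k$ are replaced by polynomials over $\mathbb Z$ that are pairwise coprime modulo the residue characteristic; a finite prime field has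 few linear polynomials, so higher degrees are needed.

Fix $N\ge1$ such that the formula $vy\in E$ shatters no $N+1$ elements. For finite nonempty $S\subseteq\Omega^\times$ let
\[
E_S=\bigcap_{s\in S}s^{-1}E=\{x\in\Omega:xs\in E\text{ for all }s\in S\},\qquad R_S=\{r\in\Omega:rE_S\subseteq E_S\},
\]
and let $R'=\bigcup_SR_S$.

\begin{lemma}\label{lem:R'}
$R'$ is a definable subring of $\Omega$, and $R'\ne\Omega$.
\end{lemma}

\begin{proof}
Each $E_S$ is an additive group, so $R_S$ is a ring. We have $R_S\subseteq R_{SS'}$, where $SS'$ is the set of products: if $r\in R_S$, $x\in E_{SS'}$ and $s'\in S'$, then $xs'\in E_S$, so $rxs'\in E_S$, and thus $rx\in E_{SS'}$. By symmetry $R_{S'}\subseteq R_{SS'}$, so the union is directed and $R'$ is a ring. By Lemma~\ref{lem:intersect}(b), every $E_S$ equals $E_{S'}$ for some nonempty $S'\subseteq S$ with $|S'|\le N$. Hence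
\[
R'=\{r:\ \exists s_1,\dots,s_N\in\Omega^\times\ \ rE_{\{s_1,\dots,s_N\}}\subseteq E_{\{s_1,\dots,s_N\}}\},
\]
which is definable.

We show $\varepsilon^{-1}\notin R'$. Suppose $\varepsilon^{-1}\in R_S$. For each $l$, the tuples $(\kappa_s)\in k^S$ with $v_l(\sum_s\kappa_ss)>\min_{s\in S}v_l(s)$ form a $k$-subspace of $k^S$, because $v_l$ is trivial on $k$, and it does not contain the basis vector at an $s$ where the minimum is attained. So some tuple lies in none of these $q$ subspaces, and $\sigma=\sum_s\kappa_ss$ satisfies $v_l(\sigma)=\min_sv_l(s)$ for all $l$. Then $s/\sigma\in R$ for $s\in S$. Let $x=\varepsilon^q/\sigma$. By Proposition~\ref{prop:E}, $xs\in\varepsilon^qR\subseteq E$, so $x\in E_S$. Since $\varepsilon^{-(q+1)}\in R_S$, we get $\varepsilon^{-(q+1)}xs\in E\subseteq R$ for all $s\in S$. Multiplying by $\kappa_s\in k\subseteq R$ and summing gives $\varepsilon^{-1}=\varepsilon^{-(q+1)}x\sigma\in R$, contradicting $\varepsilon\in\mathfrak M_1$.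
\end{proof}

\begin{lemma}\label{lem:local}
For every maximal ideal $\mathfrak M$ of $R'$, the localization $R'_{\mathfrak M}$ is a nontrivial valuation ring of $\Omega$.
\end{lemma}

\begin{proof}
It is not $\Omega$ by Lemma~\ref{lem:rings}(h). Let $\ell$ be the characteristic of $R'/\mathfrak M$ if this is positive, and $\ell=2$ otherwise. In both cases an integer prime to $\ell$ has image outside $\mathfrak M$.

\emph{The polynomials.} For a prime $d$ there are $(\ell^d-\ell)/d$ monic irreducible polynomials of degree $d$ over $\mathbb F_\ell$, since every element of $\mathbb F_{\ell^d}\setminus\mathbb F_\ell$ has degree $d$. So there are $d\ge1$ and monic $f_0,\dots,f_N\in\mathbb Z[X]$ of degree $d$ whose reductions modulo $\ell$ are distinct and irreducible. Let $P_j=\prod_{h\ne j}f_h$. The $d(N+1)$ polynomials $X^aP_j$ ($0\le a<d$, $0\le j\le N$) have degree less than $d(N+1)$ and are linearly independent modulo $\ell$: if $\sum_jA_jP_j=0$ in $\mathbb F_\ell[X]$ with $\deg A_j<d$, then $f_j$ divides all $P_h$ with $h\ne j$, hence divides $A_jP_j$, hence $A_j$, and $A_j=0$. So the determinant $\Delta$ of their square integral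 coefficient matrix is prime to $\ell$, and by Cramer's rule each $\Delta X^b$ with $0\le b<d(N+1)$ is a $\mathbb Z$-combination of the $X^aP_j$.

Let $w\in\Omega^\times$. We show that $w$ or $w^{-1}$ lies in $R'_{\mathfrak M}$.

\emph{Case 1: $f_i(w)=0$ for some $i$.} Let $S=\{1,w,\dots,w^{d-1}\}$. As $f_i$ is monic over $\mathbb Z$, $w^d$ is a $\mathbb Z$-combination of $S$, so $x\in E_S$ implies $xw,\dots,xw^d\in E$, that is, $wx\in E_S$. Thus $w\in R'$.

\emph{Case 2: $f_j(w)\ne0$ for all $j$.} Let $H_j=\{x:xw^aP_j(w)\in E\text{ for }0\le a<d\}$. We claim that $\bigcap_{j\ne i}H_j\subseteq H_i$ for some $i$. Otherwise pick, for each $i$, an element $x_i\in\bigcap_{j\ne i}H_j\setminus H_i$ and $a_i<d$ with $x_is_i\notin E$, where $s_i=w^{a_i}P_i(w)\ne0$. For $j\ne i$ we have $x_i\in H_j$, so $x_is_j\in E$. Then none of the $N+1$ groups $s_j^{-1}E$ contains the intersection of the others, contrary to Lemma~\ref{lem:intersect}(a).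

Fix such an $i$, let $S=\{1,w,\dots,w^{dN-1}\}$, $x\in E_S$ and $x'=x/f_i(w)$. For $j\ne i$ write $P_j=f_iQ_j$ with $Q_j\in\mathbb Z[X]$ of degree $d(N-1)$. For $a<d$ the polynomial $X^aQ_j$ has degree at most $dN-1$, so $x'w^aP_j(w)=xw^aQ_j(w)\in E$. Hence $x'\in\bigcap_{j\ne i}H_j\subseteq H_i$, and $x'w^aP_j(w)\in E$ for all $j$ and all $a<d$. It follows that $\Delta x'w^b\in E$ for $0\le b<d(N+1)$. If $0\le b\le d$ and $0\le b'\le dN-1$, then $b+b'<d(N+1)$, so $\Delta w^bx'\in E_S$. This shows $\Delta w^b/f_i(w)\in R_S\subseteq R'$, and so $w^b/f_i(w)\in R'_{\mathfrak M}$ for $0\le b\le d$. Write $f_i=\sum_{b\le d}c_bX^b$ with $c_b\in\mathbb Z$. Then $1=\sum_bc_b\,w^b/f_i(w)$, so some $w^b/f_i(w)$ is a unit of the local ring $R'_{\mathfrak M}$. If $b<d$, dividing $w^{b+1}/f_i(w)$ by this unit gives $w\in R'_{\mathfrak M}$. If $b=d$, dividing $w^{d-1}/f_i(w)$ by it gives $w^{-1}\in R'_{\mathfrak M}$.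
\end{proof}

To define a single maximal ideal of $R'$ we need to know that there are only finitely many.

\begin{lemma}\label{lem:finite}
$R'$ has finitely many maximal ideals.
\end{lemma}

\begin{proof}
Let $\mathfrak N_1,\dots,\mathfrak N_n$ be distinct maximal ideals. We choose inductively $b_i\in\mathfrak N_i$ with $b_i\equiv1$ modulo $b_1\cdots b_{i-1}R'$ and modulo $\mathfrak N_j$ for all $j>i$. For $h<i$ we have $b_h\equiv1\pmod{\mathfrak N_i}$, so $b_1\cdots b_{i-1}\notin\mathfrak N_i$. Thus the prime $\mathfrak N_i$ contains neither $b_1\cdots b_{i-1}R'$ nor any $\mathfrak N_j$ with $j>i$, and so it does not contain the product $J$ of these ideals. Hence $\mathfrak N_i+J=R'$, and we take $b_i\in\mathfrak N_i\cap(1+J)$. For $h<i$ we have $b_i\equiv1\pmod{b_hR'}$, so each $b_j$ is a unit modulo $b_iR'$ for $j\neq i$. Let $x_W=\prod_{j\in W}b_j$ for $W\subseteq[n]$. If $i\in W$, then $x_WR'+b_iR'=b_iR'\subseteq\mathfrak N_i$. If $i\notin W$, then $x_W$ is a unit modulo $b_iR'$, so $x_WR'+b_iR'=R'$. Since $R'$ is definable, $1\notin yR'+vR'$ is expressed by a formula, and it shatters $b_1,\dots,b_n$. So $n$ is bounded.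
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\mathfrak N_1,\dots,\mathfrak N_n$ be all the maximal ideals of $R'$, and choose $e_1\in R'$ with $e_1\equiv1\pmod{\mathfrak N_1}$ and $e_1\in\mathfrak N_i$ for $i\ge2$. For $s\in R'$ the product $se_1$ lies in $\mathfrak N_i$ for $i\ge2$, and it lies in $\mathfrak N_1$ exactly when $s$ does. So the sets
\begin{align*}
\operatorname{Jac}(R')&=\{x\in R':\forall y\in R'\ \exists z\in R'\ (1+xy)z=1\},\\
\mathfrak N_1&=\{s\in R':se_1\in\operatorname{Jac}(R')\},\\
R'_{\mathfrak N_1}&=\{x\in\Omega:\exists s\in R'\setminus\mathfrak N_1\ \ sx\in R'\}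
\end{align*}
are definable. By Lemma~\ref{lem:local}, the last one is a nontrivial valuation ring of $\Omega$, defined by some $\varphi(x;\underline b)$ with $\underline b$ from $\Omega$. The statement that there is $\underline y$ such that $\varphi(x;\underline y)$ defines a nontrivial valuation ring is a first-order sentence. It holds in $\Omega$, and $F\prec\Omega$, so it holds in $F$.
\end{proof}

\section{Finite extensions, algebraically closed and real closed fields}\label{sec:BC}

\begin{lemma}\label{lem:finext}
Let $L/K$ be a finite extension of a dependent field $K$. Then $L$ is dependent. If $O$ is a nontrivial definable valuation ring of $L$, then $O\cap K$ is a nontrivial definable valuation ring of $K$.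
\end{lemma}

\begin{proof}
A basis of $L/K$ starting with $1$ identifies $L$ with $K^n$, with addition and multiplication definable in $K$ from the structure constants, and identifies $K$ with the first coordinate axis. A formula $\varphi(x;\underline y)$ that shatters arbitrarily large finite subsets of $L$ translates into a formula of $K$ that shatters arbitrarily large finite sets of $n$-tuples. By a theorem of Shelah (see \cite[Prop.~2.11]{simon}), if no formula $\varphi(x;\underline y)$ with a single variable $x$ has the independence property, then neither does a formula $\varphi(\underline x;\underline y)$ with a tuple $\underline x$. So $L$ is dependent. Under the same identification $O\cap K$ is definable in $K$, and it is a valuation ring of $K$. If $K\subseteq O$, then every element of $L$ is integral over $O$, so $O=L$ because $O$ is integrally closed in $L$. Hence $O\cap K\ne K$.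
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
The field $L$ is infinite, and dependent by Lemma~\ref{lem:finext}. The quotient $L^\times/(L^\times)^p$ is a finite nontrivial abelian group of exponent $p$, that is, a nonzero finite-dimensional $\mathbb F_p$-vector space. The preimage $G$ of a hyperplane is a subgroup of $L^\times$ of index $p$. It is a finite union of cosets of $(L^\times)^p$, hence definable. Theorem~\ref{thm:A} gives a nontrivial definable valuation ring of $L$, and Lemma~\ref{lem:finext} gives one of $K$.
\end{proof}

For Theorem~\ref{thm:C} we use the following facts. A cyclic extension of prime degree $r$ is an Artin--Schreier extension if $r$ is the characteristic; if $r$ is not the characteristic and the base field contains a primitive $r$-th root of unity, it is a Kummer extension, generated by an $r$-th root of an element that is not an $r$-th power. By the theorem of Kaplan, Scanlon and Wagner \cite{ksw}, infinite dependent fields of positive characteristic have no proper Artin--Schreier extensions. By the Artin--Schreier theorem, a field of finite index in its algebraic closure is algebraically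 closed or real closed. A definable subset of an algebraically closed field is finite or cofinite, and a definable subset of a real closed field $K$ is a finite union of points and intervals with endpoints in $K\cup\{\pm\infty\}$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $K'=K(\sqrt{-1})$. Suppose first that $(L^\times:(L^\times)^p)>1$ for some finite $L/K'$ and some prime $p$. The index is finite by hypothesis, and $\sqrt{-1}\in L$, so Theorem~\ref{thm:B} gives a nontrivial definable valuation on $K$. We show that in the remaining case, where all these indices are $1$, the field $K$ is algebraically closed or real closed.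

In this case $K'$ is perfect, since in characteristic $p$ every element of $K'$ is a $p$-th power. Suppose that $K'$ is not algebraically closed. Then it has a proper finite Galois extension $M$. Let $L$ be the fixed field of a subgroup of prime order $r$ of $\operatorname{Gal}(M/K')$, so that $M/L$ is cyclic of degree $r$. If $r$ is the characteristic, $M/L$ is a proper Artin--Schreier extension of the infinite field $L$, which is dependent by Lemma~\ref{lem:finext}; this contradicts \cite{ksw}. Otherwise let $\zeta$ be a primitive $r$-th root of unity. The degree $[L(\zeta):L]$ divides $r-1$, so $M\not\subseteq L(\zeta)$. The group $\operatorname{Gal}(M(\zeta)/L(\zeta))$ embeds into $\operatorname{Gal}(M/L)$ and is nontrivial, so it is cyclic of order $r$. By Kummer theory some element of $L(\zeta)^\times$ is not an $r$-th power, a contradiction. So $K'$ is algebraically closed, $[K':K]\le2$, and $K$ is algebraically closed or real closed.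

Conversely, let $O\ne K$ be a valuation ring of $K$. It is infinite, because every nonzero element of the infinite field $K$ lies in $O$ or is the inverse of an element of $O$. Its complement contains a coset $x+O$ with $x\notin O$, so it is infinite too. Hence $O$ is not definable if $K$ is algebraically closed. Now let $K$ be real closed and suppose that $O$ is definable, hence a finite union of points and intervals. If $O$ is unbounded above, it contains some interval $(c,\infty)$, and every element of $K$ is a difference of two elements of this interval, so $O=K$, a contradiction. If $O$ is bounded above, it has a supremum $s\in K$. Pick $o\in O$ with $o>s-1$; then $o+1\in O$ and $o+1>s$, a contradiction.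
\end{proof}

\begin{thebibliography}{9}

\bibitem{problem}
\emph{Definable Valuations On Dependent Fields},
\texttt{http://www.math.uni-konstanz.de/\%7Edupont/Manchester.pdf}.

\bibitem{ksw}
Kaplan, Scanlon and Wagner,
\emph{Artin--Schreier extensions in NIP and simple fields},
Israel J. Math. 185 (2011).

\bibitem{simon}
Simon,
\emph{A Guide to NIP Theories}.

\end{thebibliography}
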